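# Fractional matchings of order 2 in intersecting hypergraphs on $q^2+q+2$ vertices

## 1. The number $n/(2q+1)$ on $n$ and on $n+1$ vertices

**Theorem 1.** Let $q\ge 2$ be any integer and $n=q^2+q+1$. Every intersecting hypergraph $H$ on $n+1$ vertices satisfies
$$\nu_2^*(H)\le \frac{n}{2q+1}.$$
Consequently, if a projective plane of order $q$ exists, then $\nu_2^*(n+1)=\nu_2^*(n)=\frac{n}{2q+1}$.

**Theorem 2.** Let $q\ge 2$ and $n=q^2+q+1$. If $\nu_2^*(n)=\frac{n}{2q+1}$ or $\nu_2^*(n+1)=\frac{n}{2q+1}$, then a projective plane of order $q$ exists. So each equality holds if and only if a plane of order $q$ exists; otherwise both numbers are $<\frac n{2q+1}$. When a plane exists, $n+1$ cannot be replaced by $n+2$: then $\nu_2^*(n+2)>\frac{n}{2q+1}$.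

Let us unpack the words.

**Definition (intersecting hypergraph).** A hypergraph $H=(V,\mathcal A)$ consists of a finite vertex set $V$ and a set $\mathcal A$ of nonempty subsets of $V$, its edges; no edge is repeated. It is intersecting if every two edges have a common vertex.

**Definition (fractional matching of order 2).** A fractional matching of order 2 is a weighting $w:\mathcal A\to\mathbf R$ with nonnegative values such that for every pair of distinct vertices $v_1,v_2$
$$\sum_{A\in\mathcal A:\ A\cap\{v_1,v_2\}\ne\emptyset} w(A)\le 1 .$$
Its value is $|w|=\sum_A w(A)$. The maximum value is $\nu_2^*(H)$, and for $n\ge 2$ we let $\nu_2^*(n)$ be the maximum of $\nu_2^*(H)$ over all intersecting hypergraphs on $n$ vertices.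

So we distribute weight on edges, and no pair of vertices may see more than total weight $1$. If a pair of vertices meets every edge, the total is at most $1$. In particular an intersecting hypergraph on at least two vertices with an edge of size $1$ or $2$ has $\nu_2^*\le 1$: take a pair containing that edge. To beat $1$ we need larger edges. For instance, the ten $3$-subsets of a $5$-set form an intersecting hypergraph. A pair of points misses exactly one of them, its complement, so it meets nine. Weight $1/9$ on each edge is feasible, with value $10/9$.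

**Definition (projective plane).** For $q\ge2$, a projective plane of order $q$ is a set of $q^2+q+1$ points with a family of $(q+1)$-subsets, called lines, such that any two distinct points lie in exactly one line.

The following textbook facts come from this. The lines through a point $u$ split the other $q(q+1)$ points into blocks of size $q$, so there are $q+1$ of them. Counting incident point–line pairs gives $n(q+1)/(q+1)=n$ lines. Two distinct lines $\ell,\ell'$ meet in exactly one point: they share at most one point, and if $x\in\ell'\setminus\ell$, the $q+1$ lines joining $x$ to the points of $\ell$ are distinct, hence are all the lines through $x$, and $\ell'$ is one of them. For $q=2$ there is the Fano plane, with points $\mathbf Z/7$ and lines $\{i,i+1,i+3\}$.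

Put weight $\frac1{2q+1}$ on each line of a plane of order $q$. A pair of points meets exactly $(q+1)+(q+1)-1=2q+1$ lines, so this is feasible, with every constraint tight, and its value is $\frac{n}{2q+1}$. The Fano plane gives $7/5$ on seven points.

The question comes from the document "University Of Ljubljana" (https://www.sfu.ca/~mohar/Bled/Bled95/AbstractsBled95.pdf). It quotes as known that, if $n=q^2+q+1$ and a plane of order $q$ exists, then $\nu_2^*(n)=n/(2q+1)$ and $\nu_2^*(n+2)>\nu_2^*(n)$, and also that $\nu_2^*(7)=\nu_2^*(8)=7/5$. The conjecture is that $\nu_2^*(n+1)=\nu_2^*(n)$ under the same hypothesis. Theorem 1 says that it is true, and the inequality in Theorem 1 does not ask for a plane at all.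

**Why the inequality in Theorem 1 gives the equality.** First, $\nu_2^*(n)\le\nu_2^*(n+1)$: add an isolated vertex $v_0$ to a hypergraph on $n$ vertices. For a new pair $\{v_0,v\}$ the sum is the weight of the edges through $v$, which is at most the sum for any old pair $\{v,v'\}$. So $w$ stays feasible. If a plane exists, then $\frac{n}{2q+1}\le\nu_2^*(n)\le\nu_2^*(n+1)\le\frac n{2q+1}$: the first inequality is the weighting of the lines above, the last one is the first part of Theorem 1.

The degenerate value $q=1$, $n=3$ can be done by hand. On $4$ vertices, either some edge has size at most $2$, and a pair containing it meets all edges, or all edges have size at least $3$, and then every pair meets all edges. So $\nu_2^*(4)\le 1$, while one edge of weight $1$ shows $\nu_2^*(3)\ge1$. Hence $\nu_2^*(3)=\nu_2^*(4)=1=\frac{3}{2\cdot1+1}$. From now on $q\ge2$.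

## 2. Weights on pairs as certificates

Put $c=2q+1$ and multiply all edge weights by $c$. Now $w\ge0$, the constraint is that every pair $u\ne v$ meets edges of total weight at most $c$, and Theorem 1 says that $W:=\sum_A w(A)$ is at most $n$. We discard edges of weight $0$; "edge" always means an edge with $w>0$. What remains is still intersecting. A pair is called tight if the weight meeting it equals $c$.

An upper bound for $W$ is certified by weights on pairs, as in linear programming duality. Let $y\ge0$ be a function on the pairs of vertices, $Y=\sum y(u,v)$, and for a set $B$ let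
$$y[B]=\sum_{\{u,v\}\cap B\ne\emptyset}y(u,v).$$
Suppose $y[B]\ge K>0$ for every edge $B$. Exchanging the order of summation,
$$KW\le\sum_B w(B)\,y[B]=\sum_{\{u,v\}}y(u,v)\cdot w\{B: B\cap\{u,v\}\neq\emptyset\}\le cY, \tag{1}$$
so $W\le cY/K$. If $W=cY/K$, both inequalities in (1) are equalities: then $y[B]=K$ for every edge, and every pair with $y(u,v)>0$ is tight.

**Step 1 (short edges).** *The purpose is to see that edges of size at most $q$ force $W<n$, on any vertex set with at least two vertices.* Let $A$ be an edge with $|A|=k\le q$. If $k=1$, all edges contain the vertex of $A$, so a pair containing it gives $W\le c=2q+1<n$, since $q^2>q$. If $k\ge2$, take $y=1$ on the pairs inside $A$. An edge $B$ meets $A$ in $t\ge1$ points, so $y[B]=\binom k2-\binom{k-t}2\ge\binom k2-\binom{k-1}2=k-1$. As $Y=\frac{k(k-1)}2$, (1) gives $W\le\frac{ck}2\le q^2+\frac q2<n$.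

So as soon as $W\ge n$, every edge has size at least $q+1$.

On exactly $n$ vertices we are then done at once: put $y=1$ on all pairs. Each edge has at least $q+1$ points, so
$$y[B]\ge K_0:=\binom n2-\binom{n-q-1}2=\binom n2-\binom{q^2}2=\frac{q(q+1)}2\big[(q^2+q+1)-q(q-1)\big]=\frac{q(q+1)(2q+1)}2 , \tag{2}$$
and $Y=\binom n2=\frac{nq(q+1)}2$, so $W\le cY/K_0=n$.

**What goes wrong with one more vertex.** The first thing to try on $N:=n+1=q^2+q+2$ vertices is again $y=1$ on all pairs. An edge of size $q+1$ has
$$y[B]=\binom{n+1}2-\binom{q^2+1}2=\frac{2q^3+3q^2+3q+2}2,$$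
and the bound becomes
$$W\le n\cdot\frac{(2q+1)(q^2+q+2)}{2q^3+3q^2+3q+2}=n\cdot\frac{2q^3+3q^2+5q+2}{2q^3+3q^2+3q+2}>n .$$
For $q=2$ it gives $70/9$ instead of $7$. The next thing to try is to ignore one vertex $z$: put $y=1$ on the pairs of $V\setminus z$. This works for an edge with at least $q+1$ points off $z$. But an edge of size exactly $q+1$ through $z$ has only $q$ points there, and then
$$y[B]=\binom n2-\binom{n-q}2=K_0-(n-q-1)=K_0-q^2 .$$
So edges of size $q+1$ through $z$ are the obstruction. Let us record when it is absent. Let $F$ be the set of edges of size exactly $q+1$ and $L$ the set of edges of size at least $q+2$.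

**Step 2 (a vertex outside all edges of $F$).** *The purpose is to dispose of the case where one vertex can be ignored.* Suppose $|V|=n+1$, all edges have size at least $q+1$, and some $z$ lies in no edge of $F$. Then $|B\setminus z|\ge q+1$ for every edge $B$: edges of $F$ avoid $z$, and edges of $L$ lose at most one point. Take $y=1$ on the pairs of the $n$-set $V\setminus z$. As in (2), $y[B]\ge K_0$, $Y=\frac{nq(q+1)}2$, and $W\le n$.

What remains is the case where every vertex lies in an edge of size exactly $q+1$.

## 3. A certificate from $q+1$ edges through one vertex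

In that remaining case we need another certificate, and a plane with an isolated vertex $z$ suggests its shape. There $W=n$, so by the equality statement after (1) a certificate with $cY/K=n$ must have $y[B]=K$ on all lines. Uniform weights do this, but they are not the only choice. Fix a point $v$ of the plane, and let $A_0,\dots,A_q$ be the lines through it, $P_i=A_i\setminus v$. Put $y=\alpha$ on the pairs inside one $P_i$, $y=\beta$ on the pairs $\{v,x\}$ with $x\in\bigcup P_i$, and $0$ elsewhere. A line through $v$ has $y[B]=\alpha\frac{q(q-1)}2+\beta q(q+1)$. A line not through $v$ has one point in each $P_i$, so $y[B]=\alpha(q+1)(q-1)+\beta(q+1)$. These are equal exactly when $\alpha\frac{q+2}{2}=\beta(q+1)$, that is, $\alpha:\beta=2(q+1):(q+2)$.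

The gain is that this $y$ tolerates an edge such as $\{v,z\}\cup(P_i\setminus x)$, of size $q+1$ and through $z$. Only pairs inside $P_i$ that avoid the edge could be lost, and a pair of points of $P_i$ cannot lie inside $\{x\}$. To use this without a plane we need only the edges $A_i$.

**Definition (sunflower).** In these notes a sunflower with center $v$ is a system of $q+1$ edges $A_0,\dots,A_q\in F$ with $A_i\cap A_j=\{v\}$ for all $i\ne j$.

For example, the three lines through a point of the Fano plane form one, with $q=2$.

**Step 3 (a sunflower forces $W\le n$).** *The purpose is to prove the bound whenever $F$ contains a sunflower.* Let $|V|=n+1$, let all edges have size at least $q+1$, and let $A_0,\dots,A_q\in F$ be a sunflower with center $v$. The sets $P_i=A_i\setminus v$ are disjoint $q$-sets covering $q(q+1)=n-1$ points, so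
$$V=\{v\}\cup P_0\cup\dots\cup P_q\cup\{z\}$$
for exactly one vertex $z$. Let $y=2(q+1)$ on pairs inside one $P_i$, $y=q+2$ on pairs $\{v,x\}$ with $x\in\bigcup P_i$, and $y=0$ otherwise. Then
$$Y=(q+1)\frac{q(q-1)}2\cdot2(q+1)+q(q+1)(q+2)=q(q+1)\big[(q^2-1)+(q+2)\big]=q(q+1)n .$$
Put $K=q(q+1)(2q+1)$; then $cY/K=n$, and we must show $y[B]\ge K$ for every edge $B$. Let $t_i=|B\cap P_i|$. The number of pairs inside $P_i$ that meet $B$ is $h(t_i)$, where
$$h(t)=\binom q2-\binom{q-t}2=\frac{t(2q-1-t)}2\qquad(0\le t\le q).$$
Since $h(t+1)-h(t)=q-1-t\ge0$ for $t\le q-1$, $h$ is nondecreasing on $\{0,\dots,q\}$; also $h(1)=q-1$ and $h(q)=\frac{q(q-1)}2$.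

Suppose $v\notin B$. As $B$ meets every $A_i=P_i\cup\{v\}$, we have $t_i\ge1$ for all $i$. Hence
$$y[B]=2(q+1)\sum_ih(t_i)+(q+2)\sum_it_i\ge2(q+1)^2(q-1)+(q+1)(q+2)=(q+1)(2q^2+q)=K .$$

Suppose $v\in B$. Now $B$ meets all pairs $\{v,x\}$, so $y[B]=q(q+1)(q+2)+2(q+1)\sum_ih(t_i)$. Since $K-q(q+1)(q+2)=q(q+1)(q-1)$, it suffices that $\sum_ih(t_i)\ge\frac{q(q-1)}2$. If some $t_i=q$, this holds because $h(q)=\frac{q(q-1)}2$. Otherwise every $t_i\le q-1$, and
$$h(t_i)-\frac q2t_i=\frac{t_i(q-1-t_i)}2\ge0 .$$
Outside $\bigcup P_i$ the edge has at most the two points $v,z$, so $\sum t_i\ge|B|-2\ge q-1$. Thus $\sum h(t_i)\ge\frac q2(q-1)$.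

So $y[B]\ge K$ always, and $W\le cY/K=n$. For $q=2$ the certificate puts $6$ on the three pairs $P_i$ and $4$ on the six pairs $\{v,x\}$: $Y=42$, $K=30$, and $5\cdot42/30=7$.

The task is now to find a sunflower whenever $W>n$ and every vertex lies in an edge of $F$.

## 4. A counting criterion for a sunflower

Let $d(u)$ be the total weight of the edges through $u$, $d_F(u)$ and $d_L(u)$ the weights of the edges of $F$ and of $L$ through $u$, and $W_F,W_L$ the weights of $F$ and $L$. For $v\in A\in F$ put
$$g_v(A)=w\{B\in F:\ v\in B,\ |A\cap B|\ge2\}.$$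
The edge $A$ itself is counted, so $g_v(A)\ge w(A)>0$. This is the weight of the edges through $v$ that cannot share a sunflower with $A$, including $A$.

**Step 4 (sunflower lemma).** *The purpose is to turn an inequality between weights into a sunflower.* If some vertex $v$ satisfies
$$d_F(v)^2>q\sum_{A\in F:\,v\in A}w(A)\,g_v(A), \tag{3}$$
then there is a sunflower with center $v$.

All sums here are over $A\in F$ with $v\in A$. By (3) there is at least one such $A$. By Cauchy–Schwarz,
$$d_F(v)^2=\Big(\sum\sqrt{w(A)g_v(A)}\sqrt{\tfrac{w(A)}{g_v(A)}}\Big)^2\le\sum w(A)g_v(A)\cdot\sum\frac{w(A)}{g_v(A)},$$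
so (3) gives $\sum w(A)/g_v(A)>q$. Consider the graph whose vertices are the edges $A\in F$ through $v$, with distinct $A,B$ adjacent if $|A\cap B|\ge2$. Then $g_v(A)$ is the weight of the closed neighborhood of $A$. Proceed greedily: in the current graph, with $g(A)$ denoting the weight of the closed neighborhood $N[A]$ in that graph, choose $A$ with $g(A)$ minimal and delete $N[A]$. The deleted part contributes
$$\sum_{B\in N[A]}\frac{w(B)}{g(B)}\le\sum_{B\in N[A]}\frac{w(B)}{g(A)}=1,$$
and for the remaining vertices $g$ does not increase, so their quotients $w/g$ do not decrease. Each round therefore lowers $\sum w/g$ by at most $1$. After $q$ rounds the sum is still positive, so the graph is not empty and a further round is possible. We have chosen at least $q+1$ edges. They are pairwise nonadjacent and all contain $v$, so any two meet exactly in $v$.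

**Step 5 (summing the criterion over $v$).** *The purpose is to find one global inequality that implies (3) for some $v$.* Let
$$E=\sum_{A,B\in F}w(A)w(B)\big(|A\cap B|-1\big),\qquad\Theta=\sum_{A,B\in F,\ |A\cap B|\ge2}w(A)w(B),$$
sums over ordered pairs, terms with $A=B$ included. Counting by pairs of edges,
$$\sum_vd_F(v)^2=\sum_{A,B\in F}w(A)w(B)|A\cap B|=W_F^2+E ,$$
$$\sum_v\sum_{A\in F:\,v\in A}w(A)g_v(A)=\sum_{A,B\in F,\ |A\cap B|\ge2}w(A)w(B)|A\cap B|=E+\Theta. \tag{4}$$
In the last equality write $|A\cap B|=(|A\cap B|-1)+1$; pairs with $|A\cap B|=1$ contribute $0$ to $E$, and there are no disjoint pairs. So if (3) fails for every $v$, then $W_F^2+E\le q(E+\Theta)$. Put differently: if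
$$W_F^2>(q-1)E+q\Theta, \tag{5}$$
then some $v$ satisfies (3) and there is a sunflower.

In a plane with all weights $1$ we have $W_F=n$, and each line $A$ overlaps in more than one point only with itself, so $E=nq$, $\Theta=n$ and $(q-1)E+q\Theta=q^2n$. This suggests aiming for $(q-1)E+q\Theta\le q^2W_F$ together with $W_F>q^2$.

## 5. Degrees along an edge of size $q+1$

Now suppose $W=n+\eta$ with $\eta\ge0$ (the value $\eta=0$ will be needed for Theorem 2), $|V|=N=n+1$, and suppose every vertex lies in an edge of $F$. By Step 1 all edges have size at least $q+1$. Let $d(u,v)$ be the weight of the edges containing both $u$ and $v$. The weight meeting $\{u,v\}$ is $d(u)+d(v)-d(u,v)$. Put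
$$\delta(u)=q+1-d(u),\qquad f(u,v)=c-d(u)-d(v)+d(u,v)=d(u,v)+\delta(u)+\delta(v)-1\ge0. \tag{6}$$
In a plane with weights $1$, $\delta=0$ and $d(u,v)=1$ throughout. For $A\subseteq V$ write $\delta(A)=\sum_{v\in A}\delta(v)$, and $\Delta=\delta(V)$.

**Step 6 (consequences of the pair constraints).** *The purpose is to show that $\delta\ge0$, to control the overlaps $|A\cap B|$ for $A\in F$, and to show that $F$ carries weight at least $q^2$.* Fix $A\in F$. For an edge $B$ write $t=|A\cap B|$, which lies in $\{1,\dots,q+1\}$, and put $e(A)=\sum_Bw(B)(t-1)\ge0$. Since $\sum_{v\in A}d(v)=\sum_Bw(B)t=W+e(A)$ and $(q+1)^2=n+q$,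
$$\delta(A)=(q+1)^2-W-e(A)=q-\eta-e(A). \tag{7}$$
For $u\in A$ we have $\sum_{v\in A\setminus u}d(u,v)=\sum_{B\ni u}w(B)(t-1)$. Sum (6) over the $q$ vertices $v\in A\setminus u$:
$$0\le\sum_{v\in A\setminus u}f(u,v)=\sum_{B\ni u}w(B)(t-1)+q\,\delta(u)+\big(\delta(A)-\delta(u)\big)-q .$$
By (7), $\delta(A)-q=-\eta-\sum_Bw(B)(t-1)$. Hence
$$0\le(q-1)\delta(u)-\eta-\sum_{B\not\ni u}w(B)(t-1). \tag{8}$$
The last sum is nonnegative and $q\ge2$, so $\delta(u)\ge\frac\eta{q-1}\ge0$. Every vertex lies in some $A\in F$, so this holds for all $u\in V$.

Sum (8) over $u\in A$. An edge $B$ misses $q+1-t$ points of $A$, so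
$$\sum_Bw(B)(t-1)(q+1-t)\le(q-1)\delta(A)-(q+1)\eta. \tag{9}$$
This says that overlaps strictly between $1$ and $q+1$ are expensive.

Finally, $\sum_Bw(B)|B|=\sum_vd(v)=(q+1)N-\Delta$. Each edge of $L$ has $|B|-q-1\ge1$ and each edge of $F$ has $|B|-q-1=0$, so
$$W_L\le\sum_Bw(B)(|B|-q-1)=(q+1)(N-W)-\Delta=(q+1)(1-\eta)-\Delta, \tag{10}$$
$$W_F=W-W_L\ge n+\eta-(q+1)(1-\eta)+\Delta=q^2+(q+2)\eta+\Delta. \tag{11}$$

At this point one might hope to get (5) from (7) alone: (7) and $\delta\ge0$ give $e(A)\le q$, hence $E\le qW_F$, and $\Theta\le E$ because $t-1\ge1$ when $t\ge2$. But this yields only $(q-1)E+q\Theta\le(2q-1)q\,W_F$, and $(2q-1)q=2q^2-q$ exceeds $q^2$ for $q\ge2$. The estimate $\Theta\le E$ is wasteful: a pair with $t=q+1$ counts $q$ in $E$ but only $1$ in $\Theta$. It is nearly right only for small overlaps $t\geq 2$, and these are penalized by (9). So (7) and (9) have to be used together.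

**Step 7 (the overlap estimate).** *The purpose is to prove $(q-1)E+q\Theta\le q^2W_F$, with explicit savings.* We claim that for $1\le t\le q+1$
$$(q-1)(t-1)+q\cdot\mathbf 1_{t\ge2}\le q(t-1)+(t-1)(q+1-t). \tag{12}$$
For $t=1$ both sides are $0$. For $t\ge2$ put $s=t-1\in\{1,\dots,q\}$. The right side minus the left side is
$$s-q+s(q-s)=s(q+1-s)-q=(s-1)(q-s)\ge0 .$$
Fix $A\in F$, and sum (12) with weights $w(B)$ over $B\in F$. On the right we may extend the sum to all edges, because the terms are nonnegative. By (7) and (9),
$$\sum_{B\in F}w(B)\big[(q-1)(t-1)+q\mathbf 1_{t\ge2}\big]\le q\,e(A)+\sum_Bw(B)(t-1)(q+1-t)$$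
$$\le q\big(q-\eta-\delta(A)\big)+(q-1)\delta(A)-(q+1)\eta=q^2-\delta(A)-(2q+1)\eta .$$
Multiply by $w(A)$ and sum over $A\in F$:
$$(q-1)E+q\Theta\le q^2W_F-\sum_{A\in F}w(A)\delta(A)-(2q+1)\eta W_F. \tag{13}$$

## 6. The bound on $n+1$ vertices

**Proof of Theorem 1.** Let $H$ be intersecting on $n+1$ vertices and suppose that in the scaled normalization $W=n+\eta$ with $\eta>0$. By Step 1 all edges have size at least $q+1$. By Step 2 every vertex lies in an edge of $F$, since otherwise $W\le n$. So Steps 6 and 7 apply. We have $\delta\ge0$, so (11) gives $W_F>q^2$, and (13) gives $(q-1)E+q\Theta<q^2W_F$, because $\eta W_F>0$. Therefore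
$$W_F^2>q^2W_F>(q-1)E+q\Theta,$$
which is (5). By Steps 5 and 4 there is a sunflower, and Step 3 gives $W\le n$, a contradiction. Hence $W\le n$, that is, $\nu_2^*(H)\le\frac n{2q+1}$. The equality when a plane exists was derived in Section 1. $\blacksquare$

## 7. Completing $q^2$ lines to a plane

We turn to Theorem 2. The case of equality will produce many $(q+1)$-sets that meet like lines, though not all $n$ of them. The following lemma supplies the rest.

**Lemma.** Let $X$ be a set of $n=q^2+q+1$ points, $q\ge2$, and $\mathcal G$ a family of $M\ge q^2$ distinct $(q+1)$-subsets of $X$, any two meeting in exactly one point. Then $\mathcal G$ is contained in the line set of a projective plane of order $q$ on $X$.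

*Proof.* Let $m_u$ be the number of members containing $u$. They are disjoint outside $u$, so $qm_u\le n-1=q(q+1)$ and $k_u:=q+1-m_u\ge0$. For $A\in\mathcal G$ we have $\sum_{u\in A}m_u=\sum_{B\in\mathcal G}|A\cap B|=(q+1)+(M-1)=M+q$, hence
$$\sum_{u\in A}k_u=(q+1)^2-M-q=n-M=:r .$$
So $r\ge0$, and $r\le n-q^2=q+1$.

If $r=0$, the $n$ members contain $n\binom{q+1}2=\frac{n(n-1)}2=\binom n2$ pairs, all different because two members share only one point. So each pair of points lies in exactly one member, and $\mathcal G$ is the line set of a plane of order $q$.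

If $r\ge1$, we add a member. The idea is to find a point $u$ that is missing exactly one line; the points not yet joined to $u$ then form that line. We have $\sum_uk_u=(q+1)n-(q+1)M=(q+1)r$ and $\sum_um_uk_u=\sum_{A\in\mathcal G}\sum_{u\in A}k_u=Mr$. As $k_u^2=(q+1)k_u-m_uk_u$,
$$\sum_uk_u^2=(q+1)^2r-Mr=r\big((q+1)^2-n+r\big)=r(q+r)<2(q+1)r=2\sum_uk_u ,$$
using $q+r\le2q+1$. So some $u$ has $k_u^2<2k_u$, and then $k_u=1$ and $m_u=q$. Let $Z$ be the set of points different from $u$ that lie on no member through $u$. Then $|Z|=n-1-q\cdot q=q$; put $B=Z\cup\{u\}$, a $(q+1)$-set. If $u\in A\in\mathcal G$, then $A\cap B=\{u\}$; in particular $A\ne B$, and since $u\in B$, it follows that $B\notin\mathcal G$. If $u\notin A\in\mathcal G$, then $A$ meets each of the $q$ members through $u$ in exactly one point, and these points are distinct because the members share only $u$. So exactly one of the $q+1$ points of $A$ lies in $Z$, and $|A\cap B|=1$. Thus $\mathcal G\cup\{B\}$ satisfies the hypotheses with $M+1$ members. Iterate until $r=0$. $\square$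

For instance, remove from the Fano plane the three lines through one point $p$. The remaining four lines satisfy the hypotheses with $M=q^2=4$, $r=3$. Here $k_p=3$ and $k_u=1$ for each of the other six points $u$, so the proof can start at any of these six.

## 8. Equality forces a plane

**Proof of Theorem 2, first part.** By Section 1 and Theorem 1, $\nu_2^*(n)\le\nu_2^*(n+1)\le\frac n{2q+1}$. So either equality in the hypothesis gives $\nu_2^*(n+1)=\frac n{2q+1}$. Thus there is an intersecting hypergraph on $N=n+1$ vertices with $W=n$ in the scaled normalization, and we must construct a plane. (Conversely, a plane gives both equalities, by Theorem 1. This yields the "if and only if", and the strict inequalities when there is no plane.)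

*The first reduction is to make the edges an antichain.* If $A\subsetneq B$ are both edges, move the weight of $B$ to $A$. Every pair that meets $A$ meets $B$, so no pair sum increases. The value is unchanged, the edges are a subset of the former ones, so still intersecting, and their number drops. After finitely many moves no edge contains another. By Step 1, all edges have size at least $q+1$. There are two cases, as in the proof of Theorem 1.

**Case I: some vertex $z$ lies in no edge of $F$.** *The purpose is to read off the structure from equality in Step 2.* Equality holds there, so $y[B]=K_0$ for every edge $B$, and all pairs in $V\setminus z$ are tight. An edge with $s$ points off $z$ has $y[B]=\binom n2-\binom{n-s}2$, which is nondecreasing in $s$ and increases by $n-q-2=q^2-1>0$ from $s=q+1$ to $s=q+2$. So $|B\setminus z|=q+1$ for all edges $B$.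

Hence $\sum_{u\ne z}d(u)=(q+1)n$ and $\sum_{u\ne z}\delta(u)=0$. Tightness, $f(u,v)=0$, means $d(u,v)=1-\delta(u)-\delta(v)$ for $u,v\ne z$. Fix $u\ne z$ and sum over $v\in V\setminus\{u,z\}$. On the left we get $q\,d(u)$, since each edge through $u$ has $q$ further points off $z$. On the right, $\sum_{v\ne u,z}\delta(v)=-\delta(u)$. So
$$q\big(q+1-\delta(u)\big)=(q^2+q)\big(1-\delta(u)\big)+\delta(u),\qquad\text{i.e.}\quad(q^2-1)\delta(u)=0 .$$
Thus $d(u)=q+1$ and $d(u,v)=1$ on $V\setminus z$.

Next we bound the weight through $z$. Sum $d(z)+d(u)-d(z,u)\le2q+1$ over the $n$ vertices $u\ne z$. Since $\sum_{u\ne z}d(z,u)=(q+1)d(z)$, we get $(n-q-1)d(z)\le nq$, that is, $q^2d(z)\le nq$ and $d(z)\le\frac nq$. The edges avoiding $z$, all of size $q+1$, have weight at least $n-\frac nq=q^2-\frac1q$.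

Let $B$ be such an edge, and for any edge $C$ let $t=|B\cap C|\ge1$. Then
$$\sum_Cw(C)(t-1)=\sum_{u\in B}d(u)-W=(q+1)^2-n=q,\qquad\sum_Cw(C)t(t-1)=2\sum_{\{u,v\}\subset B}d(u,v)=q(q+1).$$
So $\sum_Cw(C)(t-1)(q+1-t)=(q+1)q-q(q+1)=0$. All terms are nonnegative, so $t\in\{1,q+1\}$ for every edge $C$. By the first identity, the edges with $t=q+1$ have total weight $1$. Since $B$ is one of them, $w(B)\le1$. Consequently at least $q^2-\frac1q$, hence at least $q^2$, edges avoid $z$. Two distinct ones are $(q+1)$-sets, so $t\ne q+1$, and they meet in exactly one point. The Lemma on the $n$-set $V\setminus z$ gives a plane of order $q$.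

**Case II: every vertex lies in an edge of $F$.** Then Steps 6 and 7 hold with $\eta=0$; in particular $\delta\ge0$.

**Case II.a: no vertex $v$ satisfies (3).** *The purpose is to show that this cannot happen.* By (4), $W_F^2+E\le q(E+\Theta)$, so by (13) $W_F^2\le(q-1)E+q\Theta\le q^2W_F$, and $W_F\le q^2$. On the other hand (11) says $W_F\ge q^2+\Delta$ with $\Delta\ge0$. So $W_F=q^2$ and $\Delta=0$, hence $\delta(u)=0$ for all $u$, and $W_L=n-q^2=q+1$. The sum in (10) is then equal to $q+1=W_L$, so all edges of $L$ have size exactly $q+2$.

By (9), for $A\in F$ every edge $B$ has $t\in\{1,q+1\}$. If $t=q+1$ then $A\subseteq B$, and $B=A$ by the antichain property. So all edges of $L$ have $t=1$, and $\sum_{v\in A}d_L(v)=W_L=q+1$.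

By (6) with $\delta=0$, $d(u,v)\ge1$ for all pairs. Sum over the $n$ vertices $v\ne u$: edges of $F$ through $u$ are counted $q$ times, edges of $L$ are counted $q+1$ times, and $d(u)=q+1$, so
$$q\,d_F(u)+(q+1)d_L(u)=q(q+1)+d_L(u)\ge n ,$$
that is, $d_L(u)\ge1$. On each $A\in F$ the $q+1$ numbers $d_L(v)$ are at least $1$ and add up to $q+1$, so all are $1$. As the edges of $F$ cover $V$, $d_L=1$ on $V$. Then $(q+2)(q+1)=\sum_vd_L(v)=N=q^2+q+2$, which is false since the left side is $q^2+3q+2$. So Case II.a is impossible.

**Case II.b: there is a sunflower.** *The purpose is to read off the structure from equality in Step 3, and to find enough lines off $z$.* If some $v$ satisfies (3), Step 4 gives a sunflower. We use the notation of Step 3: $v$, $A_i=P_i\cup\{v\}$, $z$, $t_i=|B\cap P_i|$. Since $W=n=cY/K$, every edge has $y[B]=K$, and the pairs $\{v,x\}$ with $x\in\bigcup P_i$ and the pairs inside a $P_i$ are tight.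

*Which edges are possible.* Let $v\notin B$. In Step 3, $y[B]=2(q+1)\sum h(t_i)+(q+2)\sum t_i$ with all $t_i\ge1$, and $h$ is nondecreasing. Equality forces $\sum t_i=q+1$, so $t_i=1$ for all $i$; in addition $B$ may contain $z$.

Let $v\in B$. Now $\sum h(t_i)=\frac{q(q-1)}2$. Note that $h(t)>0$ for $1\le t\le q$. If some $t_i=q$, then $h(t_i)$ is already $\frac{q(q-1)}2$, so $t_j=0$ for $j\ne i$. Otherwise all $t_i\le q-1$, and all inequalities in $\sum h(t_i)\ge\frac q2\sum t_i\ge\frac q2(q-1)$ are equalities. Then $t_i(q-1-t_i)=0$ for all $i$ and $\sum t_i=q-1\ge1$, so exactly one $t_i$ equals $q-1$ and the others are $0$. As $|B|\ge q+1$, both $v$ and $z$ are in $B$. Altogether, every edge $B\ni v$ meets exactly one $P_i$, and we call it of type $i$; either $P_i\subset B$, or $B=\{v,z\}\cup(P_i\setminus x)$ for some $x\in P_i$.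

*Degrees.* Let $S=d(v)$, let $S_i$ be the weight of the type $i$ edges, $a(x)$ the weight of the edges not containing $v$ that pass through $x$, and $a(x,x')$ likewise for two points. Tightness of $\{v,x\}$ says $S+a(x)=2q+1$ for $x\in\bigcup P_i$. Sum over $x\in P_i$. Each edge avoiding $v$ has exactly one point in $P_i$, so $\sum_{x\in P_i}a(x)=n-S$, and
$$n-S=q(2q+1-S),\qquad(q-1)S=2q^2+q-n=q^2-1,\qquad S=q+1,\quad a(x)=q .$$
The edges avoiding $v$ have weight $n-(q+1)=q^2$. Now take a pair $\{x,x'\}$ inside $P_i$. No edge avoiding $v$ contains both, so such edges meeting the pair have weight $2q$. Every type $i$ edge misses at most one point of $P_i$, so it meets the pair; edges of other types do not. Tightness gives $2q+S_i=2q+1$, so $S_i=1$.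

*The edges through $z$.* By the assumption of Case II, $z$ lies in some $C\in F$. An edge avoiding $v$ and containing $z$ has size $q+2$, and so does an edge containing $v$, $z$ and some $P_i$. Hence $C=\{v,z\}\cup(P_{i_0}\setminus x_0)$ for some $i_0$ and some $x_0\in P_{i_0}$. An edge avoiding $v$ that passes through $x_0$ has no other point in $P_{i_0}$, so to meet $C$ it must contain $z$. These edges have weight $a(x_0)=q$. The constraint for $\{v,z\}$ says $S+w\{B\not\ni v:z\in B\}\le2q+1$, so all edges avoiding $v$ and containing $z$ have weight at most $q$. Edge weights are positive, so the edges avoiding $v$ and containing $z$ are exactly the edges avoiding $v$ through $x_0$. Let $T_0$ be the set of the other edges avoiding $v$. They do not contain $z$, so they are $(q+1)$-sets with one point in each $P_i$, and their total weight is $q^2-q$.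

*The members of $T_0$ behave like lines.* Let $B\in T_0$ and let $x$ be the point of $B\cap P_i$. The set $\{v,z\}\cup(P_i\setminus x)$ is disjoint from $B$, so it is not an edge. By the list of possible edges, $x$ therefore lies in all type $i$ edges. Let $x\in B\cap P_i$ and $x'\in B\cap P_j$ with $i\ne j$. The edges through $v$ that meet $\{x,x'\}$ are exactly those of types $i$ and $j$, with weight $S_i+S_j=2$. The pair constraint reads
$$2q-a(x,x')+2\le2q+1,\qquad\text{i.e.}\quad a(x,x')\ge1 .$$
Now let $C$ run over the edges avoiding $v$, of total weight $q^2$, and put $t=|B\cap C|\ge1$. Since $B\subset\bigcup P_i$ has $q+1$ points with $a(x)=q$,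
$$\sum_Cw(C)(t-1)=(q+1)q-q^2=q,\qquad\sum_Cw(C)t(t-1)=2\sum_{\{x,x'\}\subset B}a(x,x')\ge q(q+1).$$
So $\sum_Cw(C)(t-1)(q+1-t)\le(q+1)q-q(q+1)=0$. As in Case I, $t\in\{1,q+1\}$, the edges $C$ with $t=q+1$ have total weight $1$, and $w(B)\le1$. Hence $|T_0|\ge q^2-q$, and two distinct members of $T_0$, being $(q+1)$-sets, meet in exactly one point.

*Conclusion.* Each member of $T_0$ meets each $A_j=P_j\cup\{v\}$ in exactly one point, and $A_i\cap A_j=\{v\}$ for $i\ne j$. So $T_0\cup\{A_0,\dots,A_q\}$ consists of at least $q^2-q+(q+1)=q^2+1$ distinct $(q+1)$-subsets of the $n$-set $V\setminus z$, pairwise meeting in exactly one point. The Lemma gives a projective plane of order $q$. $\blacksquare$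

## 9. Two additional vertices: tripling a point

**Proof of Theorem 2, last part.** *The purpose is to exhibit, from a plane of order $q\ge2$, an intersecting hypergraph on $n+2$ vertices of scaled value greater than $n$.* Replace a point $x$ of the plane by three points $x_1,x_2,x_3$, which gives $n+2$ vertices. Keep the $q^2$ lines not through $x$. Replace each line $\ell\ni x$ by its three copies $(\ell\setminus x)\cup\{x_i,x_j\}$, $1\le i<j\le3$. The result is intersecting: two kept lines meet; a kept line meets a line through $x$ in a point other than $x$; and two copies meet because two $2$-subsets of $\{x_1,x_2,x_3\}$ always do.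

For small $\varepsilon>0$ give each kept line the weight $a=1-\varepsilon$, and each copy the weight $b/3$ with $b=1+(q-\frac12)\varepsilon$. An old point lies on $q$ kept lines and on the three copies of one line through $x$. The scaled constraints, with bound $2q+1$, hold in all four kinds of pairs:

* For two old points on a line with $x$, no kept line contains both and the copies containing them are the same three, so the sum is $2qa+b=2q+1-(q+\frac12)\varepsilon<2q+1$.
* For two old points whose line is kept, the sum is $(2q-1)a+2b=2q+1-(2q-1)\varepsilon+(2q-1)\varepsilon=2q+1$.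
* For $x_i$ and an old point $u$, we count $q$ kept lines through $u$, the three copies of the line $xu$, and two of the three copies of each of the other $q$ lines through $x$. The sum is $qa+b+\frac23qb$, which at $\varepsilon=0$ equals $\frac53q+1<2q+1$, so it is below $2q+1$ for small $\varepsilon$.
* For $x_i,x_j$, all copies and no kept lines are met, so the sum is $(q+1)b$, which at $\varepsilon=0$ equals $q+1<2q+1$, so it is below $2q+1$ for small $\varepsilon$.

The value is
$$q^2a+(q+1)b=n+\varepsilon\Big(-q^2+(q+1)\big(q-\tfrac12\big)\Big)=n+\frac{q-1}2\,\varepsilon>n .$$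
Hence $\nu_2^*(n+2)>\frac n{2q+1}$ whenever a plane of order $q\ge2$ exists. $\blacksquare$
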